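# Slope numbers of bounded-degree graphs via sums of labels

## A ladder on the regular octagon

Place the eight points $P_0,\dots,P_7$ at the vertices of a regular octagon, $P_j$ at angle $2\pi j/8$. The chord $P_jP_k$ is perpendicular to the bisector of the radii to $P_j$ and $P_k$, and that bisector has angle $\pi(j+k)/8$. Replacing $j+k$ by $j+k+8$ turns the bisector by $\pi$, so its line does not change. Hence the slope of $P_jP_k$ depends only on $j+k \bmod 8$, and different sums mod $8$ give different slopes.

Draw the zigzag path through the points with indices
$$0,\ 7,\ 1,\ 6,\ 2,\ 5,\ 3,\ 4 .$$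
The sums along its edges are $7,0,7,0,7,0,7$ mod $8$. All seven edges together use two slopes.

Now add the diameters. There are four of them: $\{0,4\},\{1,5\},\{2,6\},\{3,7\}$, with sums $4,6,0,2$. The diameter $\{2,6\}$ is already an edge of the path. The other three are new, and they bring three new slopes. The resulting graph has $10$ edges and this drawing uses exactly $5$ slopes.

What graph is this? Write the first half of the path in one row and the second half, reversed, below it:
$$\begin{array}{cccc}0&7&1&6\\ 4&3&5&2\end{array}$$
The path runs along the top row, down from $6$ to $2$, and back along the bottom row. The columns are the four diameters. So we have drawn the $2\times4$ ladder, and drawn as a piece of the integer grid it needs only two slopes.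

The same happens in every even size. Let $n=2m$ and label a path $v_0,\dots,v_{n-1}$ on the regular $n$-gon by $v_{2i}\mapsto i$, $v_{2i+1}\mapsto -1-i$ for $0\le i\le m-1$. Consecutive sums are $-1$ and $0$ mod $n$. Add the rungs $v_tv_{n-1-t}$. Exactly one end of a rung has even index, say $2j$, and the other end is then $v_{2(m-1-j)+1}$, with label $j-m$. So the rungs are the diameters $\{j,j+m\}$, with sums $2j+m$ mod $2m$, for $j=0,\dots,m-1$. These $m$ sums are distinct. One rung, $v_{m-1}v_m$, is a path edge, with sum $0$ or $-1$. The other $m-1$ rungs have sums of the same parity as $m$ and different from that one, so they avoid both $0$ and $-1$. The circular drawing thus uses $m+1=\frac n2+1$ slopes, while the ladder itself can be drawn with $2$.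

So points on a circle turn slopes into sums of labels. A labeling that is excellent for one part of the edges can be terrible for the rest. How few slopes can we always guarantee if the graph has bounded degree?

## Slope number and its growth in $n$

Graphs are finite and simple, and $\log$ is the natural logarithm.

**Definition (slope number).** A *straight-line drawing* of a graph $G$ maps each vertex to a distinct point of the plane and each edge to the segment joining its endpoints, such that no edge passes through a vertex other than its own endpoints. Edges may cross. The slope number of a drawing is the number of distinct slopes among its edges, where "vertical" counts as a slope. The *slope number* $\mathrm{sl}(G)$ is the minimum over all straight-line drawings of $G$.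

For example, a matching has slope number $1$ if it has an edge, since we can draw all edges parallel. A triangle has slope number $3$: its three vertices cannot be collinear, because the longest edge would then pass through the third vertex, and the sides of a genuine triangle have three slopes. The drawing of $K_4$ on a square has chord sums $1,3,1,3,2,0$ mod $4$ and uses $4$ slopes.

At a vertex, at most two edges can have the same slope, one in each direction: two edges leaving in the same direction would overlap, and one would contain the endpoint of the other. So $\mathrm{sl}(G)\ge\lceil\Delta/2\rceil$, where $\Delta$ is the maximum degree.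

**Definition (extremal function).** $s(n,\Delta)=\max\{\mathrm{sl}(G): |V(G)|=n,\ \Delta(G)\le\Delta\}$.

Some known results frame the problem. Every graph with $\Delta\le 3$ satisfies $\mathrm{sl}(G)\le4$. For each fixed $\Delta\ge5$ the slope number is unbounded as $n$ grows (Barát, Matoušek, Wood). There are, for arbitrarily large $n$, graphs with $\mathrm{sl}(G)\ge n^{\frac12-\frac1{\Delta-2}-o(1)}$ (Pach, Pálvölgyi). For each fixed $\Delta\ge5$ and $\varepsilon>0$ and all sufficiently large $n$, there is a graph of maximum degree $\Delta$ on $n$ vertices with $\mathrm{sl}(G)\ge n^{1-\frac{8+\varepsilon}{\Delta+4}}$ (Dujmović, Suderman, Wood). The exponents in the last bound approach $1$ as $\Delta$ grows. The problem we solve asks whether, nevertheless, for every fixed $\Delta$,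
$$s(n,\Delta)=o(n)\qquad(n\to\infty).$$
The answer is yes. Here is what we shall prove. The chromatic index $\chi'(G)$ is the least number of matchings that partition $E(G)$, and Vizing's theorem says $\chi'(G)\le\Delta(G)+1$.

**Theorem 1.** For every integer $a\ge1$ there is $C_a$ such that every graph $G$ with $n\ge2$ vertices and $\chi'(G)\le2a$ satisfies $\mathrm{sl}(G)\le C_a\,n^{1-1/a}(\log n+1)^{1/a}$. Consequently, by Vizing's theorem with $a=\lceil(\Delta+1)/2\rceil$,
$$s(n,\Delta)=O_\Delta\big(n^{1-1/\lceil(\Delta+1)/2\rceil}(\log n+1)^{1/\lceil(\Delta+1)/2\rceil}\big)=o(n)\quad\text{for each fixed }\Delta.$$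

**Theorem 2.** There are absolute constants $c,C>0$ with
$$c\,n^{1-14/\Delta}\ \le\ s(n,\Delta)\ \le\ C\,n^{1-1/(32\Delta)}\qquad(1\le\Delta\le n-1,\ n\ge2).$$

**Corollary 3.** For a sequence $1\le\Delta(n)\le n-1$: $s(n,\Delta(n))=o(n)$ if and only if $\Delta(n)=o(\log n)$.

Theorem 1 answers the question. Theorem 2 is uniform in $\Delta$, and its two sides together locate exactly where $o(n)$ stops being true.

## Chords of a circle and sums of labels

The octagon observation is the only geometry in the upper bounds. We state it with some slack: a few vertices without labels and a few edges with bad sums are allowed.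

**Lemma 1.** Let $N\ge3$, $V=V_0\sqcup Q$, let $\ell:V_0\to\mathbb Z_N$ be injective, and let $S\subseteq\mathbb Z_N$. If $G$ is a graph on $V$ in which all but $D$ edges $uv$ satisfy $u,v\in V_0$ and $\ell(u)+\ell(v)\in S$, then $\mathrm{sl}(G)\le|S|+D$.

**Proof.** Put $v\in V_0$ at $P_{\ell(v)}$, where $P_j=(\cos\frac{2\pi j}N,\sin\frac{2\pi j}N)$, and put the vertices of $Q$ at further distinct points of the unit circle. A chord meets the circle only at its endpoints, so no edge passes through a third vertex, and this is a straight-line drawing. The sum-to-product formulas give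
$$P_j-P_k=2\sin\tfrac{\pi(j-k)}N\,\big(-\sin\tfrac{\pi(j+k)}N,\ \cos\tfrac{\pi(j+k)}N\big).$$
Adding $N$ to $j+k$ only changes the sign of the vector in parentheses, so the slope of $P_jP_k$ depends only on $j+k\bmod N$. The edges with sum in $S$ therefore use at most $|S|$ slopes, and each of the other $D$ edges adds at most one. $\square$

With $N=n$, $\ell$ a bijection and $S=\mathbb Z_n$, we get the trivial bound $\mathrm{sl}(G)\le n$ for $n\ge3$. It also holds for $n=2$. We need to beat it.

So the task has become combinatorial: *label the vertices injectively by $\mathbb Z_N$, with $N=O(n)$, so that almost all edges have their sums in a set of size $o(N)$.*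

Three textbook facts will help.

**Bertrand's postulate.** For real $x\ge1$ there is a prime $p$ with $x<p\le2x$. Indeed, apply the integer version to $q=\lfloor x\rfloor$: there is a prime with $q<p\le2q$, and then $p\ge q+1>x$ and $p\le2x$.

**Chinese remainder theorem.** For pairwise coprime $m_1,\dots,m_r$ we have $\mathbb Z_{m_1\cdots m_r}\cong\prod_j\mathbb Z_{m_j}$ as groups. So a label in $\mathbb Z_N$ may be given by its coordinates, and sums are taken coordinate by coordinate.

**Binomial sums.** For integers $1\le K\le N$,
$$\sum_{j\le K}\binom Nj\le\Big(\frac NK\Big)^K\sum_{j}\binom Nj\Big(\frac KN\Big)^j=\Big(\frac NK\Big)^K\Big(1+\frac KN\Big)^N\le\Big(\frac{eN}K\Big)^K .$$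
In particular $\binom NK\le(eN/K)^K$.

## One coordinate for each part of the edge set

Suppose $G$ has bounded degree. By Vizing's theorem its edges split into boundedly many matchings. Two disjoint matchings together form a graph whose components are paths and even cycles, and such a graph can be labeled with very few sums, as the zigzag shows. So the natural first attempt is to pair the matchings up, $E(G)=H_1\sqcup\dots\sqcup H_a$, and choose a good labeling of $H_1$. The ladder shows where this stops. There $H_1$ is the path and $H_2$ is the set of the $m-1$ rungs that are not path edges. The zigzag labeling gives $H_1$ two sums and gives the edges of $H_2$ pairwise different sums. A full label leaves no freedom for the second part.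

The way around is that $H_1$ does not need the full label. Take $N=b_1b_2$ with $b_1,b_2$ coprime and use labels $(f_1,f_2)\in\mathbb Z_{b_1}\times\mathbb Z_{b_2}\cong\mathbb Z_N$. If the *first coordinate* of every sum along $H_1$ lies in a set of size $6$, then the sums along $H_1$ lie in a set of size at most $6N/b_1$, whatever the second coordinates are. For instance, in $\mathbb Z_{15}\cong\mathbb Z_3\times\mathbb Z_5$, requiring the sum to be $0$ in the $\mathbb Z_3$-coordinate leaves the five sums $0,3,6,9,12$. So let $f_1$ serve $H_1$ only and $f_2$ serve $H_2$ only. With $a$ parts we use $a$ coordinates, each of size about $n^{1/a}$, and each part costs about $N/n^{1/a}\approx n^{1-1/a}$ slopes. This is the exponent of Theorem 1.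

The price is injectivity, because $f=(f_1,\dots,f_a)$ must have small *fibers*, that is, small sets $f^{-1}(z)$. A fixed recipe for $f_i$ can fail badly. Let $G$ be a disjoint union of $4$-cycles and let $H_1,H_2$ be its two perfect matchings (nothing forbids that a part consists of single edges). If we label the two ends of each edge of $H_i$ by $1$ and $-2$, every sum in coordinate $i$ is $-1$, but $f$ takes at most four values, so some fiber has at least $n/4$ vertices. The remedy is to shift each component of each $H_i$ by an independent random amount. Then vertices in different components are independent, and vertices in the same component are kept apart by construction. For this to work the components must be short, shorter than $b_i$. We can afford to cut them, because Lemma 1 charges only one slope for each deleted edge.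

Two details remain. Sums along edges must be nearly constant, which forces signs to alternate along a component. For a cycle this is possible because it is even. And the values must close up around the cycle, which we achieve by going out along even numbers and coming back along odd ones.

## Proof of Theorem 1: randomly shifted zigzags

Fix $a$. It suffices to treat $n\ge n_0(a)$, with $n_0(a)$ chosen so that the finitely many "for large $n$" below hold. For smaller $n$ we have $\mathrm{sl}(G)\le n\le n_0(a)$, and $n^{1-1/a}(\log n+1)^{1/a}\ge1$, so a large $C_a$ covers them.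

**Step 1: decomposition into paths and even cycles.** Split $E(G)$ into $2a$ matchings, some possibly empty, and pair them up. This gives spanning subgraphs $H_1,\dots,H_a$ that partition $E(G)$. Every vertex has degree at most $2$ in $H_i$, and along any cycle the two matchings alternate. So each component of $H_i$ is a path (possibly a single vertex) or an even cycle, of length at least $4$.

**Step 2: parameters.** We fix the sizes of the coordinates. Let
$$x=\Big(\frac n{\log n}\Big)^{1/a},\qquad B=\lfloor x/4\rfloor .$$
For large $n$ we have $x\ge4$, hence $B\ge x/8$. Let $b_i$ be a prime in $(2^{i-1}x,2^ix]$ for $1\le i\le a$, and let $N'=\prod_ib_i$. Then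
$$\frac n{\log n}=x^a\le N'\le2^{a(a+1)/2}\frac n{\log n}.$$
Let $t=\lceil e^28^a\log n\rceil$ and let $L$ be a prime in $(t,2t]$. This extra coordinate of logarithmic size will repair the remaining collisions. For large $n$ we have $L\le2t<x$, so $L,b_1,\dots,b_a$ are distinct primes. Put $N=LN'$. Since $t\le2e^28^a\log n$ for large $n$, we get $N\le C_a'n$ with $C_a'=4e^28^a2^{a(a+1)/2}$.

**Step 3: cutting long components.** We make every component have at most $B$ vertices. A component of $H_i$ with $s>B$ vertices can be split into paths with at most $B$ vertices by deleting at most $\lceil s/B\rceil\le\frac sB+1\le\frac{2s}B$ edges ($\lceil s/B\rceil-1$ for a path, $\lceil s/B\rceil$ for a cycle). Summing over components, at most $2n/B$ edges of $H_i$ are deleted, and at most $2an/B$ in total. From now on "component of $H_i$" refers to the cut graph. Each component is a path or an even cycle, with at most $B$ vertices.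

**Step 4: the zigzag heights.** For a component with vertices $c_0,\dots,c_{s-1}$ in path or cyclic order we choose distinct integers $h(j)\in[0,s]$ such that consecutive ones are close. For a path let $h(j)=j$. For a cycle with $s=2l$, $l\ge2$, let
$$h(j)=2j\ \ (0\le j\le l),\qquad h(j)=2(2l-j)+1\ \ (l<j\le2l-1).$$
The first half runs through $0,2,\dots,2l$, and the second half runs through $2l-1,2l-3,\dots,3$. So the values are distinct and lie in $[0,s]\subseteq[0,B]$. On the cycle, consecutive values differ by $2$, except that $|h(l)-h(l+1)|=1$ and $|h(2l-1)-h(0)|=3$. On a path they differ by $1$. In all cases consecutive vertices have heights that differ by $1$, $2$ or $3$.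

For $C_6$ the heights are $0,2,4,6,5,3$. With signs and a shift $X$, the labels in the next step are
$$X,\ -(X+2),\ X+4,\ -(X+6),\ X+5,\ -(X+3),$$
and the sums around the cycle are $-2,2,-2,-1,2,-3$. The shift has disappeared.

**Step 5: random shifts.** For each component of each $H_i$ choose $X$ uniformly from $\{1,\dots,\lfloor b_i/4\rfloor\}$, independently over all components and all $i$, and define $f_i:V\to\mathbb Z_{b_i}$ by
$$f_i(c_j)=(-1)^j\big(X+h(j)\big)\bmod b_i .$$
We use three properties.

(i) If $uv$ is a non-deleted edge of $H_i$, then $f_i(u)+f_i(v)\in\{\pm1,\pm2,\pm3\}$. The indices of $u,v$ have opposite parity, also for the closing edge of a cycle since $2l-1$ is odd, so $X$ cancels and the sum is $\pm$ the difference of two consecutive heights.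

(ii) Two vertices in the same component of $H_i$ have distinct values of $f_i$. Since $B\le x/4$ and $x<b_i$,
$$1\le X+h(j)\le\frac{b_i}4+B\le\frac{b_i}4+\frac x4<\frac{b_i}2 .$$
So even-indexed vertices get residues in $(0,b_i/2)$ and odd-indexed ones get residues in $(b_i/2,b_i)$. Within each class the residues are distinct because the $h(j)$ are.

(iii) For every $y$ we have $\Pr[f_i(v)=y]\le1/\lfloor b_i/4\rfloor\le8/b_i$, since $b_i\ge4$. Values of $f_i$ in different components are independent, and so are different coordinates.

**Step 6: all fibers have fewer than $t$ vertices, with positive probability.** Let $f=(f_1,\dots,f_a)$ and let $R$ be a set of $t$ vertices. If two vertices of $R$ share a component of some $H_i$, then by (ii) $f$ is not constant on $R$. Otherwise, for each $i$ the values $f_i(v)$, $v\in R$, are independent. Bounding all but one factor by (iii),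
$$\Pr[f_i\text{ is constant on }R]=\sum_y\prod_{v\in R}\Pr[f_i(v)=y]\le\Big(\frac8{b_i}\Big)^{t-1},$$
because the remaining factor sums to $1$ over $y$. The coordinates are independent, so $\Pr[f\text{ is constant on }R]\le(8^a/N')^{t-1}$. The expected number of $t$-sets on which $f$ is constant is therefore at most
$$\binom nt\Big(\frac{8^a}{N'}\Big)^{t-1}\le\frac{en}t\Big(\frac{e\,n\,8^a}{t\,N'}\Big)^{t-1}\le n\Big(\frac{e\,8^a\log n}t\Big)^{t-1}\le n\,e^{-(t-1)}<1 .$$
Here the first inequality is $\binom nt\le(en/t)^t$, the second uses $t\ge e$ and $N'\ge n/\log n$, the third uses $t\ge e^28^a\log n$, and the last holds for large $n$ since $t\ge8e^2\log n$. Fix an outcome with no such $t$-set. Every fiber of $f$ then has fewer than $t<L$ vertices.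

**Step 7: injectivity and counting.** Choose $g:V\to\mathbb Z_L$ injective on each fiber of $f$. Then
$$\ell=(g,f_1,\dots,f_a):V\to\mathbb Z_L\times\prod_i\mathbb Z_{b_i}\cong\mathbb Z_N$$
is injective. By (i), the non-deleted edges of $H_i$ have label sums whose $i$-th coordinate lies in a set of at most $6$ residues, so these sums lie in a set of size at most $6N/b_i\le6N/x$. Lemma 1, with $Q=\emptyset$ and $D\le2an/B$, gives
$$\mathrm{sl}(G)\le\frac{6aN}x+\frac{2an}B\le(6aC_a'+16a)\frac nx ,\qquad \frac nx=n^{1-1/a}(\log n)^{1/a}.$$
This proves the first claim of Theorem 1. For the second, $\chi'(G)\le\Delta+1\le2\lceil(\Delta+1)/2\rceil$ by Vizing's theorem, and the bound is $o(n)$ because $\big((\log n+1)/n\big)^{1/a}\to0$. $\blacksquare$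

## Random sum sets for bipartite graphs

How does this depend on $\Delta$? The constant that our estimate produces contains the factor $2^{a(a+1)/2}$ with $a\approx\Delta/2$. Against a saving of $n^{-1/a}$ this is useless once $a^3>2\log n/\log 2$, since then $2^{a^2/2}n^{-1/a}>1$. To come near $\Delta\approx\log n$ we need far fewer coordinates than $\Delta/2$, and so each coordinate must serve a graph of larger degree.

Suppose one coordinate $f:V\to\mathbb Z_m$ must serve a bipartite graph with parts $A,B$ and maximum degree $d$. Prescribe a random set $S\subseteq\mathbb Z_m$ of density $\delta$ as the set of allowed sums. Label $A$ at random. Each $b\in B$ then looks for a value $y$ with $y+f(v)\in S$ for all its neighbors $v$. A given $y$ works with probability about $\delta^d$, so we expect about $m\delta^d$ good values. As long as this is large, $b$ finds one. So density $\delta=m^{-1/(4d)}$ is affordable.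

A small instance: let $m=7$, $S=\{0,1,3\}$, and let $b$ have two neighbors with labels $2$ and $5$. The allowed values are $(S-2)\cap(S-5)=\{5,6,1\}\cap\{2,3,5\}=\{5\}$. With $f(b)=5$ the two sums are $0$ and $3$, both in $S$.

Bipartiteness matters because it permits two rounds: all labels on $A$ are independent and uniform when $B$ chooses. To split $G$ into bipartite graphs we take maximum cuts repeatedly. Each cut halves the remaining degree, so about $\log_2\Delta$ coordinates suffice.

How large should the coordinates be? If coordinate $j$ has size $n^{w_j}$ and serves degree $\Delta_j=\Delta/2^{j-1}$, its density is about $n^{-w_j/(4\Delta_j)}$. The sum of the $w_j$ must stay below a constant. With equal weights $w_j=w/r$, where $r\approx\log_2\Delta$, the first density would be only $n^{-w/(4r\Delta)}$, and the factor $r$ in the exponent would spoil the range $\Delta=o(\log n)$. But $\Delta_j$ decreases geometrically, so we can let $w_j$ decrease geometrically too, at a slower rate: $w_j\propto2^{-(j-1)/2}$. Then $w_j/\Delta_j$ still *increases* geometrically, and the densities sum to a constant times the first one.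

### Proof of the upper bound in Theorem 2

Let $G$ have $n$ vertices and maximum degree at most $\Delta$, and let $\theta=n^{-1/(32\Delta)}=e^{-\log n/(32\Delta)}$. We must show $\mathrm{sl}(G)\le Cn\theta$. If $\Delta>\frac1{32}\log n$, then $\theta>e^{-1}$ and $\mathrm{sl}(G)\le n\le e\,n\theta$. So assume $1\le\Delta\le\frac1{32}\log n$, hence $\theta\le e^{-1}$. Assume also $n\ge n_0$ for a suitable absolute constant $n_0$. Smaller $n$ are absorbed in $C$, because $n\theta\ge1$.

**Step 1: bipartite pieces of geometrically decreasing degree.** Let $G_0=G$. Given $G_{j-1}$, take a partition $V=A_j\sqcup B_j$ that maximizes the number of crossing edges of $G_{j-1}$. Let $H_j$ consist of the crossing edges and let $G_j=G_{j-1}-E(H_j)$. By maximality each vertex has at most half of its $G_{j-1}$-edges inside its own part, since otherwise moving it to the other part would increase the cut. So $\Delta(G_j)\le\Delta(G_{j-1})/2$, and therefore $\Delta(G_j)\le\Delta/2^j$. With $r=\lfloor\log_2\Delta\rfloor+1$ we get $\Delta(G_r)<1$, so $G_r$ has no edges and $H_1,\dots,H_r$ partition $E(G)$. Moreover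
$$\Delta(H_j)\le\Delta_j:=\Delta/2^{j-1},\qquad \Delta_j\ge1\ \text{ for }j\le r .$$

**Step 2: parameters.** Let $w_j=\frac182^{-(j-1)/2}$. For $j\le r$ we have $2^{j-1}\le\Delta$, so $w_j\ge\frac1{8\sqrt\Delta}$. Also $\sum_jw_j\le\frac18\cdot\frac1{1-2^{-1/2}}<0.43$. Let $m_j$ be a prime in $(n^{w_j},2n^{w_j}]$. We check that these primes are distinct. Since $w_j-w_{j+1}=w_j(1-2^{-1/2})\ge\frac{0.29}{8\sqrt\Delta}$ and $\Delta\le\log n$,
$$n^{w_j-w_{j+1}}\ge n^{0.29/(8\sqrt\Delta)}\ge e^{0.03\sqrt{\log n}}\ge2$$
for large $n$, so $m_{j+1}\le2n^{w_{j+1}}\le n^{w_j}<m_j$. Let $N'=\prod_{j\le r}m_j$. Then $N'\le2^rn^{0.43}\le2\Delta n^{0.43}\le n^{1/2}$ for large $n$. Put $\lambda=n/N'\ge n^{1/2}$, the average size of a fiber. Let $L$ be a prime in $(2\lambda,4\lambda]$. Then $L>2n^{1/2}>2n^{1/8}\ge m_1$, so $L$ is different from all $m_j$. Let $N=LN'\le4n$. By the Chinese remainder theorem $\mathbb Z_N\cong\mathbb Z_L\times\prod_j\mathbb Z_{m_j}$.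

**Step 3: densities.** Let $\delta_j=m_j^{-1/(4\Delta_j)}$. Since $\frac{w_j}{4\Delta_j}=\frac{2^{(j-1)/2}}{32\Delta}$,
$$\delta_j\le n^{-w_j/(4\Delta_j)}=\theta^{2^{(j-1)/2}}\le\theta\cdot\theta^{(j-1)\frac{\ln2}2}\le\theta\,2^{-(j-1)/2},\qquad\text{so}\qquad\sum_j\delta_j\le4\theta. \tag{1}$$
The middle inequality is $2^y\ge1+y\ln2$ with $y=(j-1)/2$, the next one uses $\theta\le e^{-1}$, and the last one uses $\sum_{j\ge1}2^{-(j-1)/2}=\frac1{1-2^{-1/2}}<4$.

**Step 4: random sum sets and two-round labels.** Do the following independently for each $j$. Let $S_j\subseteq\mathbb Z_{m_j}$ contain each element independently with probability $\delta_j$. Let $f_j(v)$, $v\in A_j$, be independent and uniform on $\mathbb Z_{m_j}$, and independent of $S_j$. For $b\in B_j$ let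
$$Y_b=\{y\in\mathbb Z_{m_j}:\ y+f_j(v)\in S_j\text{ for all }v\in N_{H_j}(b)\}.$$
Given $S_j$ and $f_j|_{A_j}$, choose the values $f_j(b)$, $b\in B_j$, independently. If $Y_b\ne\emptyset$, let $f_j(b)$ be uniform on $Y_b$. Otherwise call $b$ *$j$-bad* and let $f_j(b)$ be uniform on $\mathbb Z_{m_j}$. By construction,
$$\text{if }uv\in E(H_j)\text{ and its endpoint in }B_j\text{ is not }j\text{-bad, then }f_j(u)+f_j(v)\in S_j. \tag{2}$$

**Step 5: the labels are still uniform, and independent at distance $3$.** We need this to control fibers, since the values on $B_j$ were chosen in a way that depends on neighbors.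

**Claim A.** Conditionally on $S_j$, each $f_j(v)$ is uniform on $\mathbb Z_{m_j}$. If $u,v$ are at distance at least $3$ in $G$ (or in different components), then, conditionally on $S_j$, $f_j(u)$ and $f_j(v)$ are independent.

**Proof.** Uniformity is clear on $A_j$. Let $b\in B_j$ and $\tau\in\mathbb Z_{m_j}$. Replacing $f_j|_{A_j}$ by $f_j|_{A_j}+\tau$ does not change its law, and it replaces $Y_b$ by $Y_b-\tau$. So the law of $f_j(b)$ is invariant under all translations, that is, uniform. For independence, note that given $S_j$, the value $f_j(v)$ depends only on the values of $f_j$ on $A_j\cap(\{v\}\cup N_{H_j}(v))$ and on private randomness at $v$. Two vertices at distance at least $3$ have disjoint closed neighborhoods, so their values depend on disjoint families of independent variables. $\square$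

**Step 6: few vertices are bad.** We show by a second moment that $Y_b$ is almost always nonempty.

**Claim B.** $\Pr[b\text{ is }j\text{-bad}]\le3\Delta^2m_j^{-1/2}$ for every $b\in B_j$.

**Proof.** Write $m=m_j$, $\delta=\delta_j$, and let $v_1,\dots,v_k$ be the $H_j$-neighbors of $b$, so $k\le\Delta_j$. If $k=0$, then $Y_b=\mathbb Z_m$ and $b$ is never bad. Let $k\ge1$ and $Y=|Y_b|$.

For fixed $y$ and fixed values $f_j(v_i)$, the event $y\in Y_b$ asks that at most $k$ distinct elements lie in $S_j$. This has probability at least $\delta^k$, so $\mathbb EY\ge m\delta^k$.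

Now let $y\ne y'$. The $2k$ elements $y+f_j(v_i)$ and $y'+f_j(v_i)$, $1\le i\le k$, are all distinct unless $f_j(v_i)=f_j(v_l)$ for some $i<l$, or $f_j(v_i)-f_j(v_l)=y'-y$ for some $i\ne l$ (the case $i=l$ cannot occur as $y\ne y'$). Since the $f_j(v_i)$ are independent and uniform, the probability of this is at most $\frac{k^2}{2m}+\frac{k^2}m\le\frac{2k^2}m$. When the $2k$ elements are distinct, they all lie in $S_j$ with probability $\delta^{2k}$. Hence $\Pr[y,y'\in Y_b]\le\delta^{2k}+2k^2/m$, and
$$\mathbb EY^2\le m+m^2\delta^{2k}+2k^2m,\qquad\mathrm{Var}\,Y=\mathbb EY^2-(\mathbb EY)^2\le(1+2k^2)m .$$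
By Chebyshev's inequality,
$$\Pr[Y=0]\le\frac{\mathrm{Var}\,Y}{(\mathbb EY)^2}\le\frac{(1+2k^2)m}{m^2\delta^{2k}}\le\frac{3k^2}{m\delta^{2k}}\le3\Delta^2m^{-1/2},$$
because $\delta^{2k}\ge\delta^{2\Delta_j}=m^{-1/2}$ and $k\le\Delta$. $\square$

**Step 7: few vertices lie in large fibers.** Let $f=(f_1,\dots,f_r)$ and $X_z=|f^{-1}(z)|$ for $z\in\prod_j\mathbb Z_{m_j}$. By Claim A and independence over $j$, $\Pr[f(v)=z]=1/N'$ for every $v$, and $\Pr[f(u)=f(v)=z]=1/N'^2$ whenever $u,v$ are at distance at least $3$. So $\mathbb EX_z=n/N'=\lambda$. In the variance, only ordered pairs $(u,v)$ at distance at most $2$ contribute, each at most $\Pr[f(u)=z]=1/N'$. For each $u$ there are at most $1+\Delta+\Delta(\Delta-1)=1+\Delta^2$ such $v$, including $u$ itself. Hence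
$$\mathrm{Var}\,X_z\le\frac{n(1+\Delta^2)}{N'}=\lambda(1+\Delta^2).$$
If $X_z>2\lambda$, then $X_z-\lambda>X_z/2$ and $X_z-\lambda>\lambda$, so $X_z\le2(X_z-\lambda)\le2(X_z-\lambda)^2/\lambda$. Summing expectations over all $z$, the expected number of vertices in fibers with $X_z>2\lambda$ is at most
$$N'\cdot\frac{2\,\lambda(1+\Delta^2)}\lambda=2(1+\Delta^2)N'\le4\Delta^2\frac n\lambda\le4\Delta^2n^{1/2}.$$

**Step 8: assembling the drawing.** Let $Q$ be the set of vertices that are $j$-bad for some $j$ or lie in a fiber with $X_z>2\lambda$. On $V_0=V\setminus Q$ every fiber of $f$ has at most $2\lambda<L$ vertices, so we can choose $g:V_0\to\mathbb Z_L$ injective on each fiber, and $\ell=(g,f):V_0\to\mathbb Z_N$ is injective. By (2), every edge inside $V_0$ has its label sum in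
$$S=\bigcup_j\{s\in\mathbb Z_N:\ s_j\in S_j\},\qquad|S|\le\sum_j|S_j|\frac N{m_j},\qquad\mathbb E|S|\le N\sum_j\delta_j .$$
At most $\Delta|Q|$ edges meet $Q$. Lemma 1 gives $\mathrm{sl}(G)\le|S|+\Delta|Q|$ in every outcome, hence $\mathrm{sl}(G)\le\mathbb E|S|+\Delta\,\mathbb E|Q|$. We use $N\le4n$ and (1) for the first term. For the second we use Claim B with $m_j^{-1/2}\le n^{-w_j/2}\le n^{-1/(16\sqrt\Delta)}$, the inequality $r\le\Delta$, and Step 7:
$$\mathrm{sl}(G)\le16\,n\theta+3\Delta^4n^{1-1/(16\sqrt\Delta)}+4\Delta^3n^{1/2}.$$

**Step 9: the error terms are below $n\theta$.** Since $\Delta\ge\sqrt\Delta$, we have $\frac1{16\sqrt\Delta}\ge\frac1{32\sqrt\Delta}+\frac1{32\Delta}$. Together with $\Delta\le\log n$, the middle term is at most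
$$n\theta\cdot3\Delta^4n^{-1/(32\sqrt\Delta)}\le n\theta\cdot3(\log n)^4e^{-\sqrt{\log n}/32}.$$
Since $\theta\ge n^{-1/32}$, the last term is at most $n\theta\cdot4(\log n)^3n^{-1/2+1/32}$. For $n\ge n_0$ the two together are at most $n\theta$, so $\mathrm{sl}(G)\le17\,n^{1-1/(32\Delta)}$. $\blacksquare$

## Counting graphs against drawings

For the lower bound we compare two numbers: how many labeled graphs of maximum degree at most $\Delta$ there are, and how many can be drawn with $k$ slopes. The drawings with $k$ slopes are governed by $2n$ coordinates and $k$ slopes, hence by few real parameters, and few parameters give few combinatorial types.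

**Definition (zero pattern).** Given real polynomials $p_1,\dots,p_M$ in $\nu$ variables, the zero pattern at a point $u\in\mathbb R^\nu$ records which $p_i(u)$ are zero. The zero patterns of the family are those realized at some $u$.

For example, $x$ and $x-1$ in one variable have three zero patterns: only the first vanishes, only the second vanishes, or neither.

**Lemma 2 (Rónyai–Babai–Ganapathy).** $M$ real polynomials of degree at most $2$ in $\nu$ variables have at most $\binom{2M+\nu}\nu$ zero patterns.

**Proof.** For each realized pattern $p$ pick a point $u_p$ realizing it. Let $\mathrm{supp}(p)$ be the set of polynomials not vanishing at $u_p$, and let $g_p$ be the product of the polynomials in $\mathrm{supp}(p)$ (the empty product is $1$). Then $\deg g_p\le2M$, and $g_q(u_p)\ne0$ if and only if $\mathrm{supp}(q)\subseteq\mathrm{supp}(p)$. Suppose $\sum_p\alpha_pg_p=0$ is a nontrivial relation. Among the $p$ with $\alpha_p\ne0$ take one with minimal support. Different patterns have different supports, so for every other $q$ with $\alpha_q\ne0$ we have $\mathrm{supp}(q)\not\subseteq\mathrm{supp}(p)$ and $g_q(u_p)=0$. Evaluating at $u_p$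 gives $\alpha_pg_p(u_p)=0$, a contradiction since $g_p(u_p)\neq 0$. So the $g_p$ are linearly independent in the space of polynomials of degree at most $2M$ in $\nu$ variables, which has dimension $\binom{2M+\nu}\nu$. $\square$

In the lemma's example the bound is $\binom51=5$.

What should the zero pattern of a drawing tell us? The first thought is to let it record all pairs of vertices that lie on a common line with one of the $k$ slopes, and to say that $G$ is a subgraph of this graph of candidate edges. But this graph can be complete: put all vertices on one line of slope $\sigma_1$. Then $G$ would be any of the subgraphs of $K_n$ with at most $\Delta n/2$ edges, and the bound for their number, $\big(e\binom n2/(\Delta n/2)\big)^{\Delta n/2}=\big(e(n-1)/\Delta\big)^{\Delta n/2}$, is too weak: once $n\ge2$ it is at least $\big(n/(e\Delta)\big)^{\Delta n/2}$, the number of graphs that we shall be able to guarantee. What saves us is the rule that an edge passes through no other vertex: only *consecutive* vertices on a line can be adjacent. To know what is consecutive we also record the left-to-right order.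

### Proof of the lower bound in Theorem 2

First let $n$ be even, $1\le\Delta\le n-1$, and $k=s(n,\Delta)$. Then $k\le n$, and $k\ge\Delta/2$ because of a star $K_{1,\Delta}$ plus isolated vertices.

**Step 1: many graphs.** We count unions of $\Delta$ perfect matchings. The number of perfect matchings of $K_n$ is $(n-1)!!=1\cdot3\cdots(n-1)$. By concavity of the logarithm, $\int_{2i-2}^{2i}\log x\,dx\le2\log(2i-1)$, and summing over $i=1,\dots,n/2$,
$$\log\big((n-1)!!\big)\ge\frac12\int_0^n\log x\,dx=\frac n2\log\frac ne,\qquad\text{so}\qquad(n-1)!!\ge\Big(\frac ne\Big)^{n/2}.$$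
So there are at least $(n/e)^{\Delta n/2}$ sequences of $\Delta$ perfect matchings of $K_n$. The union of such a sequence is a graph of maximum degree at most $\Delta$. A graph of maximum degree at most $\Delta$ contains at most $\Delta^{n/2}$ perfect matchings: repeatedly match the first unmatched vertex, with at most $\Delta$ choices in each of the $n/2$ rounds. So it arises from at most $\Delta^{\Delta n/2}$ sequences. Hence there are at least
$$\Big(\frac n{e\Delta}\Big)^{\Delta n/2}$$
labeled graphs on $n$ vertices with maximum degree at most $\Delta$.

**Step 2: encoding a drawing.** Each of these graphs $G$ has a drawing with at most $k$ slopes. Rotate it so that all $x$-coordinates of vertices are distinct. Then no edge is vertical, and the edge slopes are among $k$ real numbers $\sigma_1,\dots,\sigma_k$ (add arbitrary numbers if there are fewer). Consider the $M=k\binom n2$ polynomials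
$$(y_u-y_v)-\sigma_i(x_u-x_v),$$
one for each pair $\{u,v\}$ and each $i$. They have degree $2$ in the $\nu=2n+k\le3n$ variables $x_v,y_v,\sigma_i$. Such a polynomial vanishes exactly when $u,v$ lie on a common line of slope $\sigma_i$. So the zero pattern together with the left-to-right order of the vertices determines the graph $H$ in which $u,v$ are adjacent if and only if, for some $i$, they lie on a common line of slope $\sigma_i$ and are consecutive among the vertices on that line. Since an edge of $G$ contains no further vertex, $G\subseteq H$.

**Step 3: few choices of $G$ for each $H$.** For each $i$, the edges contributed to $H$ form a disjoint union of paths, so there are at most $n-1$ of them, and $|E(H)|\le kn$. Also $|E(G)|\le\Delta n/2$, an integer as $n$ is even, and $\Delta n/2\le kn$ since $k\ge\Delta/2$. By the binomial sum bound with $K=\Delta n/2$ and $N=kn$, there are at most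
$$\Big(\frac{e\,kn}{\Delta n/2}\Big)^{\Delta n/2}=\Big(\frac{2ek}\Delta\Big)^{\Delta n/2}$$
choices of $G$ given $H$.

**Step 4: few choices of $H$.** There are at most $n!\le n^n$ left-to-right orders. Since $2M=kn(n-1)$ and $\nu\ge2n$,
$$\frac{2M+\nu}\nu\le1+\frac{k(n-1)}2\le kn ,$$
where the last step holds because $kn-\frac{k(n-1)}2=\frac{k(n+1)}2\ge1$. By Lemma 2 the number of zero patterns is at most
$$\binom{2M+\nu}\nu\le\Big(\frac{e(2M+\nu)}\nu\Big)^\nu\le(ekn)^{3n}\le(en^2)^{3n}.$$

**Step 5: comparison.** Every graph counted in Step 1 is obtained from a zero pattern, an order and a choice in $H$. So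
$$\Big(\frac n{e\Delta}\Big)^{\Delta n/2}\le n^n(en^2)^{3n}\Big(\frac{2ek}\Delta\Big)^{\Delta n/2}.$$
Divide by the last factor, in which $\Delta$ cancels, and take $n$-th roots:
$$\Big(\frac n{2e^2k}\Big)^{\Delta/2}\le e^3n^7,\qquad\text{hence}\qquad k\ge\frac{e^{-6/\Delta}}{2e^2}\,n^{1-14/\Delta}\ge\tfrac12e^{-8}\,n^{1-14/\Delta}.$$

**Step 6: odd $n$.** Let $n\ge3$ be odd. Adding an isolated vertex does not decrease the slope number, because deleting it from a drawing leaves a drawing of the original graph. So if $\Delta\le n-2$, then
$$s(n,\Delta)\ge s(n-1,\Delta)\ge\tfrac12e^{-8}(n-1)^{1-14/\Delta}\ge\tfrac14e^{-8}n^{1-14/\Delta}.$$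
The last step is clear if the exponent is negative. If the exponent lies in $[0,1)$, it holds since $\frac{n-1}n\ge\frac23$. If $\Delta=n-1$, then $s(n,\Delta)\ge\Delta/2=\frac{n-1}2\ge\frac n3$. In all cases $s(n,\Delta)\ge c\,n^{1-14/\Delta}$ with $c=\frac14e^{-8}$. $\blacksquare$

## The threshold $\Delta=o(\log n)$ and the growth exponent

**Proof of Corollary 3.** If $\Delta(n)=o(\log n)$, the upper bound of Theorem 2 gives $s(n,\Delta(n))\le C\,n\,e^{-\log n/(32\Delta(n))}=o(n)$. If $\Delta(n)$ is not $o(\log n)$, there is $\varepsilon>0$ with $\Delta(n)\ge\varepsilon\log n$ for infinitely many $n$, and for those $n$ the lower bound gives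
$$s(n,\Delta(n))\ge c\,n\,e^{-14\log n/\Delta(n)}\ge c\,e^{-14/\varepsilon}n ,$$
so $s(n,\Delta(n))$ is not $o(n)$. $\square$

For fixed $\Delta\ge5$ one can ask for the growth exponent $1-\gamma(\Delta)=\limsup_n\log s(n,\Delta)/\log n$. Theorem 1 and the bound of Dujmović, Suderman and Wood quoted above, with $\varepsilon\to0$, give
$$\frac1{\lceil(\Delta+1)/2\rceil}\le\gamma(\Delta)\le\frac8{\Delta+4}.$$
Since $\lceil(\Delta+1)/2\rceil\le\frac{\Delta+2}2$, the ratio of the two sides is at most $\frac{4(\Delta+2)}{\Delta+4}<4$. So $\gamma(\Delta)$ is determined up to a factor less than $4$, and its exact value is not determined by these arguments.
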